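# Moving a magnetic vortex with a rough Euler flow: non-uniqueness of $b$ in two-dimensional ideal MHD

## 1. If $b_0\equiv 0$, the magnetic field is determined

We work on $\mathbb T^2=\mathbb R^2/\mathbb Z^2$, which has area $1$. For $x\in\mathbb R^2$ put $x^\perp=(-x_2,x_1)$, and let $\nabla^\perp=(-\partial_2,\partial_1)$, so $\nabla^\perp f=(\nabla f)^\perp$. For vectors, $b\times u=b_1u_2-b_2u_1$ is a scalar. For matrices, $(\operatorname{div}M)_i=\partial_jM_{ij}$, with summation over repeated indices. The ideal MHD equations for a velocity $u$ and a magnetic field $b$ are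
$$\partial_tu+\operatorname{div}(u\otimes u-b\otimes b)+\nabla P=0,\tag{1}$$
$$\partial_tb=\nabla^\perp(b\times u),\tag{2}$$
$$\operatorname{div}u=\operatorname{div}b=0,\qquad \int_{\mathbb T^2}u(x,t)\,dx=\int_{\mathbb T^2}b(x,t)\,dx=0 .\tag{3}$$
Equation (1) is the momentum equation and (2) is the induction equation. Writing out both components of (2) gives
$$\big(\nabla^\perp(b\times u)\big)_i=\partial_j(b_ju_i-u_jb_i),\tag{4}$$
which equals $(b\cdot\nabla u-u\cdot\nabla b)_i$ when the fields are $C^1$ and divergence-free. For $i=1$, for instance, the left side is $-\partial_2(b_1u_2-b_2u_1)$ and the right side is $\partial_2(b_2u_1-u_2b_1)$.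

**Definition (weak solution).** Let $u_0,b_0\in L^2(\mathbb T^2,\mathbb R^2)$ be divergence-free with zero mean. A weak solution on $[0,T)$ with data $(u_0,b_0)$ is a pair $u,b\in C_w([0,T),L^2)$ (continuous in time for the weak topology of $L^2$) with $u(0)=u_0$, $b(0)=b_0$, such that (3) holds for every $t\in[0,T)$, equation (1) holds in $\mathcal D'(\mathbb T^2\times(0,T))$ for some distribution $P$, and (2) holds in $\mathcal D'(\mathbb T^2\times(0,T))$. We always write $E(t)=\frac12\int(|u|^2+|b|^2)\,dx$ for the energy.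

Equivalently, (1) holds when tested against divergence-free fields. By the uniform boundedness principle, $\|u(t)\|_{L^2}$ and $\|b(t)\|_{L^2}$ are bounded on compact subintervals of $[0,T)$.

A mean-zero divergence-free field has a stream function: $b=-\nabla^\perp\psi=(\partial_2\psi,-\partial_1\psi)$ with $\int\psi=0$. For example, a radial $\psi=\Psi(|x|)$ gives the circular field $b=-\frac{\Psi'(|x|)}{|x|}x^\perp$. With this notation
$$b\times u=\partial_2\psi\,u_2+\partial_1\psi\,u_1=u\cdot\nabla\psi ,$$
so (2) reads $\nabla^\perp(\partial_t\psi+u\cdot\nabla\psi)=0$. Hence $\partial_t\psi+u\cdot\nabla\psi$ depends on $t$ only. The spatial means of $\psi$ and of $u\cdot\nabla\psi$ vanish (the latter because $\operatorname{div}u=0$, with $u(t)\in L^2$, $\psi(t)\in H^1$), and therefore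
$$\partial_t\psi+u\cdot\nabla\psi=0 .\tag{5}$$
The magnetic potential is transported by the velocity.

**Lemma A (mean-square potential).** For every weak solution, $\int|\psi(x,t)|^2dx$ is constant on $[0,T)$. In particular, if $b_0\equiv0$, then $b\equiv0$.

*Proof.* Let $\psi_\epsilon=\psi*\rho_\epsilon$ be a mollification in $x$ and set $r_\epsilon=u\cdot\nabla\psi_\epsilon-(u\cdot\nabla\psi)*\rho_\epsilon$. Then $\partial_t\psi_\epsilon+u\cdot\nabla\psi_\epsilon=r_\epsilon$. For each $x$, $\psi_\epsilon(x,\cdot)$ is continuous with locally bounded derivative $-(u\cdot\nabla\psi)*\rho_\epsilon$, hence locally Lipschitz. Let $\beta\in C^1(\mathbb R)$ have bounded derivative. Since $\int\beta'(\psi_\epsilon)\,u\cdot\nabla\psi_\epsilon\,dx=\int u\cdot\nabla\beta(\psi_\epsilon)\,dx=0$,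
$$\Big|\int\beta(\psi_\epsilon(t))\,dx-\int\beta(\psi_\epsilon(0))\,dx\Big|\le\|\beta'\|_\infty\int_0^t\|r_\epsilon(s)\|_{L^1}ds .$$
For each $s$ we have $\nabla\psi_\epsilon\to\nabla\psi$ in $L^2$, so both terms of $r_\epsilon(s)$ converge to $u\cdot\nabla\psi$ in $L^1$ and $r_\epsilon(s)\to0$ in $L^1$. Moreover $\|r_\epsilon(s)\|_{L^1}\le2\|u(s)\|_{L^2}\|\nabla\psi(s)\|_{L^2}$, which is bounded on $[0,t]$. By dominated convergence $\int\beta(\psi(t))=\int\beta(\psi(0))$. Take $\beta_n(s)=s^2/(1+s^2/n)$, which increases to $s^2$ and has bounded derivative, and use monotone convergence. If $b_0\equiv0$, then $\psi(0)=0$, so $\psi(t)=0$ and $b(t)=0$ for all $t$. $\square$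

If $b_0\not\equiv0$, Lemma A together with Poincaré's inequality gives $\int|b(t)|^2\ge4\pi^2\int|\psi(0)|^2>0$ for all $t$, so the field cannot disappear. Can it be in two different places? Conservation of one number does not forbid this: a translate of $\psi$ has the same $L^2$ norm. So we ask the following question, which is posed as an open question in the "Lecture notes on Convex integration in L^p" (https://www.crm.cat/wp-content/uploads/2025/07/CourseonConvexIntegration.pdf): for every $T>0$ and all admissible data with $b_0\not\equiv0$, do two weak solutions with the same data have the same $b$?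

What changes when $b_0\not\equiv0$ is this. The potential is carried by $u$, so $b$ is determined if $u$ is determined where $b$ lives. But where $b=0$ the momentum equation is the Euler equation, and in that region $u$ may be very far from determined. We shall see that a rough velocity outside a disc can move the disc.

## 2. Statements: a movable vortex, admissible energy, a class of smooth data

Fix $h\in C_c^\infty([0,\frac18))$, $h\not\equiv0$, with $h$ constant near $0$, and let
$$b_0(x)=h(|x|)\,x^\perp\quad\text{for }|x|<\tfrac12,\ \text{extended periodically}.$$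
This magnetic vortex is smooth, divergence-free (it is $\nabla^\perp$ of a radial function) and mean-zero (it is odd).

**Theorem 1.** Let $T>0$ and let $X\in C^\infty([0,T];\mathbb R^2)$ satisfy $X=0$ on $[0,T/3]$ and $X'=0$ on $[2T/3,T]$. There is a weak solution on $[0,T)$ with data $(0,b_0)$, $u\in L^\infty$, and $b(x,t)=b_0(x-X(t))$.

Since $X\equiv0$ and, for example, $X(T)=(\frac12,0)$ give different $b$, the answer to the question is negative for every $T>0$. The data $(0,b_0)$ in fact admit infinitely many bounded weak solutions with pairwise different $b$.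

**Theorem 2.** For every $T>0$ there are $u_0\in L^\infty$ (divergence-free, mean zero) and a family of bounded weak solutions $(u_\lambda,b_\lambda)$, $\lambda\in[0,\frac14]$, on $[0,T)$, all with data $(u_0,b_0)$, such that the $b_\lambda(\cdot,t)$ are pairwise different for $t\ge2T/3$. Moreover $E(t)=\frac12\int(|u_\lambda|^2+|b_\lambda|^2)dx$ satisfies $E(t)\le E(0)$ for all $t$, with equality for a.e. $t$.

**Theorem 3.** Let $u_0,b_0\in C^\infty(\mathbb T^2)$ be divergence-free with zero mean, $b_0\not\equiv0$, and $b_0=0$ on some nonempty open set. Then there are $\tau>0$ and bounded weak solutions $(u_\lambda,b_\lambda)$, $\lambda\in[0,1]$, on $[0,\tau)$ with data $(u_0,b_0)$, such that for $\lambda\ne\lambda'$ one has $b_\lambda(\cdot,t)\ne b_{\lambda'}(\cdot,t)$ for all sufficiently small $t>0$.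

**Proposition 4 (weak–strong uniqueness).** If $(\tilde u,\tilde b)\in C^1(\mathbb T^2\times[0,T))$ is a solution, then every weak solution with the same data and $E(t)\le E(0)$ for a.e. $t$ coincides with it.

In Theorem 2 the letter $b_0$ denotes the vortex; in Theorem 3 it denotes a general datum. In Theorem 3 the interval $[0,\tau)$ depends on the data. No classification is claimed for data whose $b_0$ has full support.

## 3. The relative energy estimate and the derivative it needs

The first thing to try is to prove uniqueness by estimating the energy of the difference of two solutions. The computation works as long as one of the two solutions is $C^1$ and the other does not gain energy. This is Proposition 4, and its proof shows where both hypotheses enter.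

**Step 1: testing with $C^1$ fields.** The purpose is to use $\tilde u,\tilde b$ as test functions up to time $0$. Let $\varphi\in C^1(\mathbb T^2\times[0,T);\mathbb R^2)$ be divergence-free. For every $t<T$,
$$\Big[\int u\cdot\varphi\,dx\Big]_0^t=\int_0^t\!\!\int\big\{u\cdot\partial_s\varphi+(u_iu_j-b_ib_j)\partial_j\varphi_i\big\}dx\,ds,\tag{6}$$
$$\Big[\int b\cdot\varphi\,dx\Big]_0^t=\int_0^t\!\!\int\big\{b\cdot\partial_s\varphi-(b_ju_i-u_jb_i)\partial_j\varphi_i\big\}dx\,ds .\tag{7}$$
For smooth $\varphi$, test (1), and (2) in the form (4), with $\eta(s)\varphi$, where $\eta$ is a smooth cutoff that vanishes near $0$ and $t$ and increases to the indicator function of $(0,t)$. Since $s\mapsto\int u(s)\cdot\varphi(s)$ is continuous by weak continuity, the limit is (6), and likewise (7). If $\varphi$ is only $C^1$, extend it to small negative times by $\varphi(x,-s)=2\varphi(x,0)-\varphi(x,s)$, which is again $C^1$ and divergence-free, and mollify in $(x,s)$. The mollified fields and their first derivatives converge uniformly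 on $[0,t]$.

**Step 2: the mixed energy identity.** The purpose is to compute $\int(u\cdot\tilde u+b\cdot\tilde b)$ at time $t$. Take $\varphi=\tilde u$ in (6) and $\varphi=\tilde b$ in (7). The continuous field $F=\partial_t\tilde u+\tilde u\cdot\nabla\tilde u-\tilde b\cdot\nabla\tilde b$ satisfies $\int F(t)\cdot\phi\,dx=0$ for every smooth divergence-free $\phi$. Such $\phi$ are dense in the divergence-free $L^2$ fields (mollify), so $\int F(t)\cdot u(t)\,dx=0$. Also $\partial_t\tilde b=\tilde b\cdot\nabla\tilde u-\tilde u\cdot\nabla\tilde b$ pointwise. Hence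
$$\Big[\int(u\cdot\tilde u+b\cdot\tilde b)\Big]_0^t=\int_0^t\!\!\int I\,dx\,ds,\tag{8}$$
$$I=(u_iu_j-b_ib_j)\partial_j\tilde u_i-u\cdot(\tilde u\cdot\nabla\tilde u-\tilde b\cdot\nabla\tilde b)-(b_ju_i-u_jb_i)\partial_j\tilde b_i+b\cdot(\tilde b\cdot\nabla\tilde u-\tilde u\cdot\nabla\tilde b).$$

**Step 3: expansion.** Put $u=\tilde u+\delta u$, $b=\tilde b+\delta b$ and sort $I$ by degree in $(\delta u,\delta b)$.

Degree zero:
$$\tilde u\cdot(\tilde u\cdot\nabla\tilde u)-\tilde b\cdot(\tilde b\cdot\nabla\tilde u)-\tilde u\cdot(\tilde u\cdot\nabla\tilde u)+\tilde u\cdot(\tilde b\cdot\nabla\tilde b)-\tilde u\cdot(\tilde b\cdot\nabla\tilde b)+\tilde b\cdot(\tilde u\cdot\nabla\tilde b)+\tilde b\cdot(\tilde b\cdot\nabla\tilde u)-\tilde b\cdot(\tilde u\cdot\nabla\tilde b)=0 .$$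
With $(u,b)=(\tilde u,\tilde b)$ in (8), this says that a $C^1$ solution conserves its energy: $\tilde E(t)=\tilde E(0)$.

Degree one in $\delta u$:
$$\delta u\cdot(\tilde u\cdot\nabla\tilde u)+\tilde u_i\,\delta u_j\,\partial_j\tilde u_i-\delta u\cdot(\tilde u\cdot\nabla\tilde u)+\delta u\cdot(\tilde b\cdot\nabla\tilde b)-\delta u\cdot(\tilde b\cdot\nabla\tilde b)+\delta u_j\,\tilde b_i\,\partial_j\tilde b_i=\delta u\cdot\nabla\big(\tfrac12|\tilde u|^2+\tfrac12|\tilde b|^2\big),$$
which integrates to $0$ because $\operatorname{div}\delta u=0$.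

Degree one in $\delta b$:
$$-\delta b\cdot(\tilde b\cdot\nabla\tilde u)-\tilde b_i\,\delta b_j\,\partial_j\tilde u_i-\tilde u_i\,\delta b_j\,\partial_j\tilde b_i+\delta b\cdot(\tilde u\cdot\nabla\tilde b)+\delta b\cdot(\tilde b\cdot\nabla\tilde u)-\delta b\cdot(\tilde u\cdot\nabla\tilde b)=-\delta b\cdot\nabla(\tilde b\cdot\tilde u),$$
which integrates to $0$ because $\operatorname{div}\delta b=0$.

Degree two: let
$$Q=\int\big\{(\delta u_i\delta u_j-\delta b_i\delta b_j)\partial_j\tilde u_i-(\delta b_j\delta u_i-\delta u_j\delta b_i)\partial_j\tilde b_i\big\}dx .$$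
Then
$$|Q|\le C\|\nabla(\tilde u,\tilde b)\|_{L^\infty}\int(|\delta u|^2+|\delta b|^2)\,dx .$$

**Step 4: Gronwall.** The left side of (8) at time $0$ is $2E(0)$. So, for a.e. $t$, using $E(t)\le E(0)$ and $\tilde E(t)=E(0)$,
$$\tfrac12\int(|\delta u|^2+|\delta b|^2)(t)=E(t)+\tilde E(t)-\int(u\cdot\tilde u+b\cdot\tilde b)(t)\le2E(0)-2E(0)-\int_0^tQ\,ds .$$
On $[0,T']$ with $T'<T$ the gradient of $(\tilde u,\tilde b)$ is bounded, and Gronwall's lemma gives $\delta u=\delta b=0$ for a.e. $t$, hence for all $t$ by weak continuity. This proves Proposition 4. $\blacksquare$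

For two general weak solutions the argument stops at the bound for $Q$: there is no gradient in $L^\infty$ to use. It also needs the energy inequality. These two points constrain any counterexample. The data $(0,b_0)$ of Theorem 1 have a smooth solution, the static state (checked in Section 4), so a solution in which the vortex moves must violate $E(t)\le E(0)$ on a set of times of positive measure: the energy increase in Theorem 1 is unavoidable for its data. And in Theorem 2 the datum $u_0$ must be rough in the sense that no $C^1$ solution on $[0,T)$ can emanate from $(u_0,b_0)$, because all the admissible solutions of Theorem 2 would coincide with it.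

## 4. A vortex carried rigidly, and the momentum defect of its return flow

**The vortex at rest.** Since $(x^\perp\cdot\nabla)x^\perp=-x$ and $x^\perp\cdot\nabla$ annihilates radial functions,
$$b_0\cdot\nabla b_0=-h(|x|)^2x=\nabla\pi_0,\qquad\pi_0(x)=\int_{|x|}^\infty s\,h(s)^2ds .\tag{9}$$
The function $\pi_0$ is smooth (near $0$ it is a constant minus $\frac12h(0)^2|x|^2$) and supported in $|x|<\frac18$. So $u=0$, $b=b_0$, $P=\pi_0$ is a smooth solution: the magnetic tension of a circular vortex is a pressure gradient.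

**The vortex in a uniform stream.** Let $b(x,t)=b_0(x-X(t))$, and let $D_t=\{x:|x-X(t)|\le\frac18\}$ be the disc that contains its support. Suppose $u=X'(t)$ on $D_t$. Then $b\times u=b\times X'$ everywhere, whatever $u$ is off $D_t$, and using $\operatorname{div}b=0$,
$$\nabla^\perp(b\times X')=\big(-X_2'\partial_2b_1+X_1'\partial_2b_2,\ X_2'\partial_1b_1-X_1'\partial_1b_2\big)=-X'\cdot\nabla b=\partial_tb .\tag{10}$$
So the induction equation holds. It sees $u$ only on the disc.

The choice $u\equiv X'(t)$ on all of $\mathbb T^2$ is not allowed, because its mean is not zero. There must be a return flow outside the disc. With $\chi\in C^\infty([0,\infty))$, $\chi=1$ on $[0,\frac18]$ and $\chi=0$ on $[\frac14,\infty)$, put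
$$w(y,t)=\nabla^\perp\big(\chi(|y|)\,X'(t)\cdot y^\perp\big),\qquad\bar u(x,t)=w(x-X(t),t).$$
Since $\nabla^\perp(a\cdot y^\perp)=a$ (as $a\cdot y^\perp=-a_1y_2+a_2y_1$), $w=X'$ on $|y|\le\frac18$. This $\bar u$ is smooth, divergence-free and mean-zero, and it carries the vortex.

Does it solve the momentum equation? It cannot if $X'\not\equiv0$, and neither can any other $C^1$ return flow. A $C^1$ solution with data $(0,b_0)$ conserves energy by Step 3 of Section 3, so by Proposition 4 it is the static state. This is the exact obstruction to a construction by hand: the return flow must be rough, and the task is to correct the momentum equation of $\bar u$ by a rough change of $\bar u$ outside the disc.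

To set this up we write the momentum balance of $\bar u$ in divergence form, with no defect on the disc.

**Lemma B (the return flow as a divergence).** For $a\in\mathbb R^2$, $|y|<\frac12$ (extended periodically), let
$$S[a](y)=(a\cdot y)\Big[\chi(|y|)\,\mathrm{Id}+\tfrac{\chi'(|y|)}{|y|}\,y^\perp\otimes y^\perp\Big].$$
Then $S[a]$ is smooth and symmetric, and $\operatorname{div}S[a]=\nabla^\perp(\chi(|y|)\,a\cdot y^\perp)$.

*Proof.* Smoothness holds because $\chi'=0$ on $[0,\frac18]$. The target is
$$\nabla^\perp(\chi\,a\cdot y^\perp)=\chi a+\tfrac{\chi'}{|y|}(a\cdot y^\perp)y^\perp .$$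
The isotropic part of $S[a]$ gives $\nabla(\chi\,a\cdot y)=\chi a+\frac{\chi'}{|y|}(a\cdot y)y$. For $f=(a\cdot y)\frac{\chi'}{|y|}$, since $\operatorname{div}y^\perp=0$, $(y^\perp\cdot\nabla)y^\perp=-y$ and $y^\perp\cdot\nabla$ annihilates $\chi'(|y|)/|y|$,
$$\operatorname{div}(f\,y^\perp\otimes y^\perp)=(y^\perp\cdot\nabla f)\,y^\perp-f\,y=\tfrac{\chi'}{|y|}\big[(a\cdot y^\perp)y^\perp-(a\cdot y)y\big].$$
The two terms with $(a\cdot y)y$ cancel in the sum. $\square$

With $y=x-X(t)$ set
$$M(x,t)=-S[X''(t)](y)+w\otimes X'+X'\otimes w-X'\otimes X',\qquad\bar q=\tfrac12\operatorname{tr}M,\qquad\bar U=M-\bar q\,\mathrm{Id}.$$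
Here $w=\operatorname{div}S[X'](y)$, so $\partial_t\bar u=\operatorname{div}S[X'']-X'\cdot\nabla w$, while $\operatorname{div}(w\otimes X')=X'\cdot\nabla w$ and $\operatorname{div}(X'\otimes w)=0$. Therefore
$$\partial_t\bar u+\operatorname{div}\bar U+\nabla\bar q=\partial_t\bar u+\operatorname{div}M=0 .\tag{11}$$
On $D_t$ we have $w=X'$ and $S[X'']=(X''\cdot y)\mathrm{Id}$, so $M=X'\otimes X'-(X''\cdot y)\mathrm{Id}$ and
$$\bar U=\bar u\otimes\bar u-\tfrac12|\bar u|^2\mathrm{Id}\quad\text{on }D_t .\tag{12}$$
At times when $X'=X''=0$, both $\bar u$ and $M$ vanish. So $\bar u$ satisfies a linear momentum equation with a trace-free tensor $\bar U$, and $\bar U$ is the true Euler tensor on the disc; the defect $\bar u\otimes\bar u-\frac12|\bar u|^2\mathrm{Id}-\bar U$ lives outside the disc.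

One might also think of adding oscillations to $b$. They have nothing to repair. Let $(u_k,b_k)$ be bounded in $L^\infty(\mathbb T^2\times(0,T))$, divergence-free with zero mean, satisfy (2), and converge weakly-$*$ to $(u,b)$. By (5) the potentials $\psi_k$ have bounded $\nabla\psi_k$ and $\partial_t\psi_k$, so a subsequence converges uniformly to a $\psi$ with $b=-\nabla^\perp\psi$. Then $b_k\times u_k=\operatorname{div}(\psi_ku_k)\to\operatorname{div}(\psi u)=b\times u$ in $\mathcal D'$, and the limit satisfies (2) exactly. Averages of such oscillating solutions thus have no defect in the induction equation. We therefore solve (2) exactly from the start and oscillate only $u$, only where $b=0$.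

## 5. The relaxed Euler system: admissible segments and localized waves

Let $\mathcal S_0$ be the set of symmetric trace-free $2\times2$ matrices. Identify $\mathbb R^2\cong\mathbb C$, and $U=\begin{pmatrix}a&c\\c&-a\end{pmatrix}\in\mathcal S_0$ with $\zeta=a+ic$. Put $D=\partial_1+i\partial_2$ and $\bar D=\partial_1-i\partial_2$, so $D\bar D=\Delta$. Direct computation gives
$$\nabla f=Df,\qquad\nabla^\perp f=iDf,\qquad\operatorname{div}U=\bar D\zeta,\qquad v\otimes v-\tfrac12|v|^2\mathrm{Id}\ \leftrightarrow\ \tfrac12v^2 .$$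
For instance $\bar D\zeta=(\partial_1a+\partial_2c)+i(\partial_1c-\partial_2a)$. The eigenvalues of $U$ are $\pm|\zeta|$.

**Definition (the function $e$).** $e(v,\zeta)=\frac12|v|^2+\big|\frac12v^2-\zeta\big|$.

This is the largest eigenvalue of $v\otimes v-U$, because $v\otimes v-U$ is $\frac12|v|^2\mathrm{Id}$ plus the trace-free matrix $\frac12v^2-\zeta$. Examples: $e(0,\zeta)=|\zeta|$, and $e(v,\frac12v^2)=\frac12|v|^2$. If $e(v,\zeta)<\bar e$, then $|v|^2<2\bar e$, and $|\zeta|\le\frac12|v|^2+|\frac12v^2-\zeta|<\bar e$. Also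
$$\big|\tfrac12v^2-\zeta\big|<\bar e-\tfrac12|v|^2 .\tag{13}$$
Inequality (13) is the reason for this definition: the defect is controlled by the missing energy $\bar e-\frac12|v|^2$. If we can push $\frac12|v|^2$ up to $\bar e$ while staying in $\{e<\bar e\}$, the defect disappears.

To raise $|v|^2$ on average, we add to $(v,\zeta)$ an oscillation with values on a segment centered at $0$ that keeps $e<\bar e$. The direction of the segment must be one in which the linear equations have plane waves. The next lemma finds such a segment, and its length is controlled from below by the missing energy.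

**Lemma C (admissible segments).** Let $e(v,\zeta)<\bar e$ and $L=\dfrac{\bar e-\frac12|v|^2}{2\sqrt{2\bar e}}>0$. There are $p\in\mathbb C$, $|p|=1$, and $\beta\in\mathbb R$ with $e(v+tp,\ \zeta+it\beta p^2)<\bar e$ for all $|t|<L$.

*Proof.* Let $\delta=\frac12v^2-\zeta$ and $d=|\delta|$. Choose $|p|=1$ with $\delta=-dp^2$ (any $p$ if $d=0$), and write $v=(\alpha+i\beta)p$ with $\alpha,\beta$ real. This defines $\beta$. Since $vp=(\alpha+i\beta)p^2$,
$$\tfrac12(v+tp)^2-(\zeta+it\beta p^2)=\delta+tp^2(\alpha+i\beta)+\tfrac12t^2p^2-it\beta p^2=p^2\Big(\tfrac12(t+\alpha)^2-c\Big),\qquad c=\tfrac12\alpha^2+d .$$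
The choice of $\zeta$-direction $i\beta p^2$ removes the imaginary part. With $s=(t+\alpha)^2$ we have $|v+tp|^2=s+\beta^2$, so along the segment
$$e=\tfrac12(s+\beta^2)+\big|\tfrac12s-c\big|=\max\big\{\tfrac12\beta^2+c,\ s+\tfrac12\beta^2-c\big\}.$$
The first entry does not depend on $t$ and equals $\frac12|v|^2+d=e(v,\zeta)<\bar e$. The second is less than $\bar e$ if and only if $s<A^2:=\bar e-\frac12\beta^2+c$. Now
$$A^2-\alpha^2=\bar e-\tfrac12|v|^2+d\ge\bar e-\tfrac12|v|^2>0,\qquad A^2\le\bar e+c\le2\bar e,$$
where $c\le e(v,\zeta)<\bar e$. In particular $|\alpha|<A$. If $|t|<A-|\alpha|$, then $|t+\alpha|<A$, so $s<A^2$. Finally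
$$A-|\alpha|=\frac{A^2-\alpha^2}{A+|\alpha|}\ge\frac{\bar e-\frac12|v|^2}{2\sqrt{2\bar e}}=L .\qquad\square$$

**Definition (localized pairs).** For real $\theta\in C_c^\infty$ on space-time let
$$v[\theta]=iD\Delta\theta=\nabla^\perp\Delta\theta,\qquad\zeta[\theta]=-iD^2\partial_t\theta .$$

Then $\operatorname{div}v[\theta]=0$, $\int v[\theta]\,dx=0$ for each $t$, and, since $\bar DD^2=D\Delta$,
$$\partial_tv[\theta]+\operatorname{div}\zeta[\theta]=iD\Delta\partial_t\theta-i\bar DD^2\partial_t\theta=0 .\tag{14}$$
These are compactly supported solutions of the linear equations.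

**Lemma D (waves along an admissible direction).** Let $|p|=1$, $\beta,a\in\mathbb R$, let $\kappa$ be a real smooth cutoff supported in a small ball or cylinder, and set $\xi=-ip$ (as a vector in $\mathbb R^2\cong\mathbb C$) and $\theta_N=-a\kappa N^{-3}\sin(N(\xi\cdot x+\beta t))$. Then
$$(v[\theta_N],\zeta[\theta_N])=a\,\kappa\cos\big(N(\xi\cdot x+\beta t)\big)\,(p,\ i\beta p^2)+O(1/N)\quad\text{uniformly.}\tag{15}$$

*Proof.* Both operators have order three, and each derivative that falls on $\kappa$ costs a factor $1/N$. So only the terms with all derivatives on the sine remain, up to $O(1/N)$. Acting on functions of $N(\xi\cdot x+\beta t)$, $D$ produces $N\xi$, $\Delta$ produces $N^2|\xi|^2$ and $\partial_t$ produces $N\beta$, and $\sin'''=-\cos$. Hence the leading terms are $a\kappa\cos(\cdot)\,i|\xi|^2\xi$ and $-a\kappa\cos(\cdot)\,i\xi^2\beta$. Since $|\xi|=1$, $i\xi=p$ and $\xi^2=-p^2$, these are the ones in (15). The support of $\kappa$ lies in a coordinate chart of the torus, so the phase need not be periodic. $\square$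

## 6. Convex integration on an open subset of space-time

**Proposition 5.** Let $\Omega\subset\mathbb T^2\times(0,T)$ be open and nonempty, $\bar v\in L^\infty(\mathbb T^2\times(0,T);\mathbb R^2)$, $\bar U\in L^\infty(\mathbb T^2\times(0,T);\mathcal S_0)$, and $G$ an $\mathbb R^2$-valued distribution, with
$$\operatorname{div}\bar v=0,\qquad\partial_t\bar v+\operatorname{div}\bar U+G=0\quad\text{in }\mathcal D'(\mathbb T^2\times(0,T)).$$
Suppose $\bar v,\bar U$ are continuous on $\Omega$, $\bar e\in C(\Omega)$ is bounded, and $e(\bar v,\bar U)<\bar e$ on $\Omega$. Then there is $v\in L^\infty$ such that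

* (i) $v=\bar v$ a.e. outside $\Omega$, and $\frac12|v|^2=\bar e$ a.e. in $\Omega$;
* (ii) $\operatorname{div}v=0$ and $\partial_tv+\operatorname{div}V+G=0$ in $\mathcal D'$, where $V=v\otimes v-\bar e\,\mathrm{Id}$ on $\Omega$ and $V=\bar U$ outside $\Omega$;
* (iii) $v-\bar v$ has a representative $z\in C_w([0,T];L^2)$ with $z(0)=0$ and $\operatorname{div}z(t)=0$, $\int z(t)\,dx=0$ for every $t$.

A simple instance: $\bar v=0$, $\bar U=0$, $G=0$, $\bar e=1$ and any open $\Omega$. The resulting $v$ has $|v|^2=2$ on $\Omega$ and $v=0$ outside, and (ii) reads $\partial_tv+\operatorname{div}(v\otimes v)-\nabla\mathbf 1_\Omega=0$. So $v$ is a nonzero weak solution of Euler that vanishes outside $\Omega$.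

*Proof.* Let $\mathcal X_0$ be the set of pairs $(v,\zeta)=(\bar v+w,\bar U+\omega)$ such that $(w,\omega)$ is a finite sum of pairs $(v[\theta],\zeta[\theta])$, $\theta\in C_c^\infty(\Omega)$, and $e(v,\zeta)<\bar e$ on $\Omega$. Then $(\bar v,\bar U)\in\mathcal X_0$, and by (14) every element of $\mathcal X_0$ satisfies the same linear equations as $(\bar v,\bar U)$. Norms and inner products are those of $L^2(\Omega)$. Let
$$J(v)=\int_\Omega\big(\bar e-\tfrac12|v|^2\big)\ge0$$
be the total missing energy.

**Step 1: one perturbation gains a fixed fraction of $J^2$.** We show: *given $(v,\zeta)\in\mathcal X_0$, $f_1,\dots,f_m\in L^2(\Omega)$ and $\varepsilon>0$, there is $(v',\zeta')\in\mathcal X_0$ with $|\langle v'-v,f_i\rangle|<\varepsilon$ for all $i$ and*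
$$\|v'\|^2\ge\|v\|^2+c_0J(v)^2,\qquad c_0=(2000\,|\Omega|\sup\bar e)^{-1}.$$

Let $L(y)=(\bar e-\frac12|v|^2)/(2\sqrt{2\bar e})$ at $y\in\Omega$; it is positive, continuous and bounded. Fix $y_0\in\Omega$ and take $p,\beta$ from Lemma C at $y_0$. The function
$$(y,t,g,g')\mapsto\bar e(y)-e\big(v(y)+tp+g,\ \zeta(y)+it\beta p^2+g'\big)$$
is continuous, and positive on the compact set $\{y_0\}\times[-\frac12L(y_0),\frac12L(y_0)]\times\{0\}\times\{0\}$. So there are $r(y_0),\sigma(y_0)>0$ such that, for $|y-y_0|\le r(y_0)$ (a small ball inside $\Omega$), $L(y)\le2L(y_0)$ and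
$$e\big(v(y)+tp+g,\ \zeta(y)+it\beta p^2+g'\big)<\bar e(y)\quad\text{for }|t|\le\tfrac12L(y_0),\ |g|,|g'|\le\sigma(y_0).\tag{16}$$

The closed balls centered at $y\in\Omega$ with radius less than $r(y)$ form a fine cover of $\Omega$. By Vitali's covering theorem, countably many disjoint ones cover $\Omega$ up to a null set. Hence finitely many of them, whose interiors we call $B_j$, with centers $y_j$, satisfy $\sum_j\int_{B_j}L^2\ge\frac12\int_\Omega L^2$. Let $p_j,\beta_j$ be as above at $y_j$, $L_j=L(y_j)$, $a_j=\frac12L_j$, and choose $\kappa_j\in C_c^\infty(B_j)$ with $0\le\kappa_j\le1$ and $\int\kappa_j^2\ge\frac12|B_j|$. Let $(w_N,\omega_N)$ be the sum over $j$ of the waves of Lemma D with these parameters. On $B_j$, (15) says that the perturbation is $t(p_j,i\beta_jp_j^2)$ with $|t|\le\frac12L_j$, up to an error $O(1/N)$, which is below $\sigma(y_j)$ for large $N$. So by (16), $(v+w_N,\zeta+\omega_N)\in\mathcal X_0$ for large $N$.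

As $N\to\infty$, the frequencies $N(\xi_j,\beta_j)$ tend to infinity because $|\xi_j|=1$. By the Riemann–Lebesgue lemma $w_N\rightharpoonup0$ in $L^2(\Omega)$, and, since $\cos^2=\frac12+\frac12\cos(2\,\cdot)$ and the $B_j$ are disjoint,
$$\|w_N\|^2\to\sum_j\tfrac12a_j^2\int\kappa_j^2\ \ge\ \tfrac1{16}\sum_jL_j^2|B_j|\ \ge\ \tfrac1{64}\sum_j\int_{B_j}L^2\ \ge\ \tfrac1{128}\int_\Omega L^2 .$$
The second inequality uses $L\le2L_j$ on $B_j$. Now $\|v+w_N\|^2=\|v\|^2+2\langle v,w_N\rangle+\|w_N\|^2$ and $\langle v,w_N\rangle\to0$, so for large $N$ the gain is at least $\frac1{200}\int_\Omega L^2$. By the Cauchy–Schwarz inequality,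
$$\tfrac1{200}\int_\Omega L^2\ge\tfrac1{200}\cdot\frac1{8\sup\bar e}\int_\Omega\big(\bar e-\tfrac12|v|^2\big)^2\ge\tfrac1{200}\cdot\frac{J(v)^2}{8|\Omega|\sup\bar e}\ge c_0J(v)^2 .$$
The conditions $|\langle w_N,f_i\rangle|<\varepsilon$ also hold for large $N$, by weak convergence.

**Step 2: iterate to strong convergence.** The purpose is to reach $J=0$ and to pass to the limit in the quadratic term, which needs strong convergence. Start from $(v_0,\zeta_0)=(\bar v,\bar U)$ and choose by Step 1 inductively $(v_{k+1},\zeta_{k+1})\in\mathcal X_0$ with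
$$\|v_{k+1}\|^2\ge\|v_k\|^2+c_0J(v_k)^2,\qquad|\langle v_{k+1}-v_k,v_j\rangle|\le2^{-k}\ \text{ for }j\le k .$$
Since $|v_k|^2\le2\bar e$, the increasing sequence $\|v_k\|^2$ converges, so $\sum_kc_0J(v_k)^2<\infty$ and $J(v_k)\to0$. For $m>k$, $|\langle v_m-v_k,v_k\rangle|\le\sum_{l\ge k}2^{-l}=2^{1-k}$, hence
$$\|v_m-v_k\|^2=\|v_m\|^2-\|v_k\|^2-2\langle v_m-v_k,v_k\rangle\le\|v_m\|^2-\|v_k\|^2+2^{2-k}\to0 .$$
So $v_k\to v$ in $L^2(\Omega)$; set $v=\bar v$ outside $\Omega$. Then $|v|^2\le2\bar e$ a.e. in $\Omega$ and $J(v)=\lim J(v_k)=0$, so $\frac12|v|^2=\bar e$ a.e. in $\Omega$. This is (i). By (13), on $\Omega$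
$$\big|\tfrac12v_k^2-\zeta_k\big|\le\bar e-\tfrac12|v_k|^2\to0\quad\text{in }L^1(\Omega),$$
and $v_k^2\to v^2$ in $L^1(\Omega)$, so $\zeta_k\to\frac12v^2$ in $L^1(\Omega)$. As a matrix, the limit is $v\otimes v-\frac12|v|^2\mathrm{Id}=v\otimes v-\bar e\,\mathrm{Id}$. Outside $\Omega$, $\zeta_k=\bar U$. Passing to the limit in $\operatorname{div}v_k=0$ and $\partial_tv_k+\operatorname{div}\zeta_k+G=0$ gives (ii).

**Step 3: weak continuity in time and the initial value.** Let $w_k=v_k-\bar v$, $\omega_k=\zeta_k-\bar U$. These are smooth, compactly supported in $\Omega$, and bounded uniformly in $k$, because $|v_k|^2\le2\bar e$ and $|\zeta_k|\le\bar e$ on $\Omega$. For $\varphi\in C^\infty(\mathbb T^2;\mathbb R^2)$ let $f_k(t)=\int w_k(x,t)\cdot\varphi(x)\,dx$. It vanishes near $t=0$, and by (14)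
$$|f_k'(t)|=\Big|\int\omega_k:\nabla\varphi\,dx\Big|\le C_\varphi .$$
Also $f_k\to\int(v-\bar v)\cdot\varphi\,dx$ in $L^2(0,T)$. So the limit agrees a.e. with a Lipschitz function $F_\varphi$ on $[0,T]$, $f_k\to F_\varphi$ uniformly, and $F_\varphi(0)=0$. The map $\varphi\mapsto F_\varphi(t)$ is linear, and $|F_\varphi(t)|\le C\|\varphi\|_{L^2}$ for all $t$, since $\|w_k(t)\|_{L^2}\le C$. By Riesz's theorem there is $z(t)\in L^2$ with $\int z(t)\cdot\varphi=F_\varphi(t)$. Since smooth $\varphi$ are dense and $\|z(t)\|_{L^2}\le C$, $z$ is weakly continuous; $z(0)=0$; and $z=v-\bar v$ a.e. (use a countable dense set of $\varphi$). If $\varphi$ is constant or a gradient, then $f_k\equiv0$, hence $F_\varphi\equiv0$. This is (iii). $\blacksquare$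

## 7. Moving the vortex: proof of Theorem 1

**Step 1: the velocity.** The purpose is to make the momentum equation exact without touching the disc. Let $\bar u,\bar U,\bar q,D_t$ be as in Section 4. For $t\notin(T/3,2T/3)$ we have $X'=X''=0$, so $\bar u=0$ and $M=0$. Let
$$\Omega=\{(x,t):T/3<t<2T/3,\ x\notin D_t\},$$
which is open, and let $\bar e\equiv E$ be a constant with $E>\sup e(\bar u,\bar U)$. By (11), Proposition 5 applies with $\bar v=\bar u$ and $G=\nabla\bar q$. Call the result $u\in L^\infty$. In $\Omega$, $V=u\otimes u-E\,\mathrm{Id}$. Outside $\Omega$, $u=\bar u$ and $V=\bar U=u\otimes u-\frac12|u|^2\mathrm{Id}$: on the disc by (12), and at the other times because everything vanishes. Put $\epsilon=E$ on $\Omega$ and $\epsilon=\frac12|u|^2$ elsewhere. Then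
$$\partial_tu+\operatorname{div}(u\otimes u)+\nabla(\bar q-\epsilon)=0,\qquad u=X'(t)\ \text{a.e. on }D_t,\ \text{for a.e. }t .\tag{17}$$
By (iii), and because $\bar u$ is smooth, $u$ has a representative in $C_w([0,T);L^2)$ with $u(0)=\bar u(0)=0$ that is divergence-free and mean-zero for every $t$.

**Step 2: the magnetic field.** The purpose is to add $b$ without changing $u$. Let $b(x,t)=b_0(x-X(t))$, which is smooth, divergence-free and mean-zero, with support in $\{x\in D_t\}$ and $b(\cdot,0)=b_0$. By (9), $\operatorname{div}(b\otimes b)=b\cdot\nabla b=\nabla\pi$ with $\pi=\pi_0(x-X(t))$, so (17) becomes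
$$\partial_tu+\operatorname{div}(u\otimes u-b\otimes b)+\nabla(\bar q-\epsilon+\pi)=0 .$$
Since $b=0$ off $D_t$ and $u=X'$ a.e. on $D_t$, $b\times u=b\times X'$ a.e., and (10) is the induction equation. So $(u,b)$ is a weak solution with data $(0,b_0)$. This proves Theorem 1. $\blacksquare$

**Step 3: different fields.** For $X\equiv0$, $b(t)=b_0$ for all $t$. If $X(T)=(\frac12,0)$ and $t\ge2T/3$, then $b(t)=b_0(\cdot-(\frac12,0))\ne b_0$, because the two fields are nonzero with disjoint supports. For infinitely many, let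
$$m\in C^\infty(\mathbb R),\quad m=0\text{ for }t\le T/3,\quad m=1\text{ for }t\ge2T/3,\qquad X_\lambda(t)=\lambda\,m(t)\,(1,0),\quad\lambda\in[0,\tfrac14].\tag{18}$$
For $t\ge2T/3$ the field is $b_0(\cdot-\lambda(1,0))$. The support of $b_0$ is a nonempty compact rotation-invariant subset of $\{|x|<\frac18\}$; let $\rho$ be its largest radius. The translated support stays in $\{|x|<\frac38\}$, inside one period cell, and the maximum of $x_1$ on it is $\lambda+\rho$. So these fields are pairwise different. This answers the question negatively for every $T>0$.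

## 8. Initial velocities of full kinetic energy density: proof of Theorem 2

In Theorem 1 the energy rises. Proposition 4 says that it must, since $u_0=0$. To avoid the increase, the datum should already have the kinetic energy density that convex integration will impose for $t>0$: we want $\frac12|u_0|^2=E_0$ a.e. outside the disc. But for $t>0$ the subsolution that starts from $u_0$ must be strict, $e<E_0$, so that Proposition 5 can act. We first build a subsolution that is strict for $t\neq0$ and whose inequality becomes an equality exactly at $t=0$.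

Take $m$ and $X_\lambda$ from (18), and let $\bar u_\lambda,\bar U_\lambda,\bar q_\lambda,D_t^\lambda$ be as in Section 4 with $X=X_\lambda$. They are defined for all $t\in(-T,T)$, and $\bar u_\lambda=0$, $\bar U_\lambda=0$ for $t\le T/3$. Let $D=\{|x|\le\frac18\}$, $O=\mathbb T^2\setminus D$, and
$$\bar e_\lambda(t)=\frac{C-\frac12|D|\,|X_\lambda'(t)|^2}{1-|D|},$$
with $C$ so large that $\bar e_\lambda(t)>e(\bar u_\lambda,\bar U_\lambda)$ for all $x,t,\lambda$. This is possible because $\lambda$ ranges over a compact set. For $t\le T/3$, $\bar e_\lambda=E_0:=C/(1-|D|)$. The choice of $\bar e_\lambda$ compensates the kinetic energy of the moving disc.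

**Step 1: raising the energy at the single time $t=0$.** Let $\Omega^0=O\times(-\frac T3,\frac T3)$, and let $\mathcal Y$ be the set of finite sums $(w,\omega)$ of pairs $(v[\theta],\zeta[\theta])$, $\theta\in C_c^\infty(\Omega^0)$, with $e(w,\omega)<E_0$ on $\Omega^0$. We claim: *given $(w,\omega)\in\mathcal Y$, $\delta,\varepsilon>0$ and $f_1,\dots,f_m\in L^2(O)$, there is $(w',\omega')\in\mathcal Y$ with $(w',\omega')-(w,\omega)$ supported in $|t|<\delta$, $|\langle w'(0)-w(0),f_i\rangle_{L^2(O)}|<\varepsilon$ for all $i$, and*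
$$\|w'(0)\|_{L^2(O)}^2\ge\|w(0)\|_{L^2(O)}^2+c\Big(\int_O\big(E_0-\tfrac12|w(x,0)|^2\big)dx\Big)^2,\qquad c=(2000E_0)^{-1}.$$

Let $L(x)=(E_0-\frac12|w(x,0)|^2)/(2\sqrt{2E_0})$ for $x\in O$. For $x_0\in O$ apply Lemma C at $(x_0,0)$ with $\bar e=E_0$. As for (16), there are $r(x_0),\sigma(x_0)>0$ with $\bar B(x_0,r(x_0))\times[-r(x_0),r(x_0)]\subset\Omega^0$, with $L(x)\le2L(x_0)$ for $|x-x_0|\le r(x_0)$, and
$$e\big(w(x,t)+sp+g,\ \omega(x,t)+is\beta p^2+g'\big)<E_0\quad\text{for }|x-x_0|,|t|\le r(x_0),\ |s|\le\tfrac12L(x_0),\ |g|,|g'|\le\sigma(x_0).$$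
Vitali's theorem in $O$ gives finitely many disjoint discs $B_j\subset O$ with centers $x_j$, radii less than $r(x_j)$, and $\sum_j\int_{B_j}L^2\ge\frac12\int_OL^2$. Let $r_*>0$ be smaller than $\delta$ and than all $r(x_j)$. Take the waves of Lemma D with $p_j,\beta_j$, amplitude $a_j=\frac12L(x_j)$, $\xi_j=-ip_j$ and cutoff $\kappa_j(x)\kappa_0(t/r_*)$. Here $\kappa_j\in C_c^\infty(B_j)$, $0\le\kappa_j\le1$, $\int\kappa_j^2\ge\frac12|B_j|$, and $\kappa_0\in C_c^\infty(-1,1)$, $0\le\kappa_0\le1=\kappa_0(0)$. For large $N$ the perturbed pair is in $\mathcal Y$, and the perturbation is supported in $|t|<r_*<\delta$. At $t=0$ it equals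
$$\sum_ja_j\kappa_j(x)\cos(N\xi_j\cdot x)\,p_j+O(1/N).$$
Since $|\xi_j|=1$, this converges weakly to $0$ in $L^2(O)$, and its squared norm tends to
$$\sum_j\tfrac12a_j^2\int\kappa_j^2\ \ge\ \tfrac1{16}\sum_jL(x_j)^2|B_j|\ \ge\ \tfrac1{64}\sum_j\int_{B_j}L^2\ \ge\ \tfrac1{128}\int_OL^2 .$$
So for large $N$ the gain is at least
$$\tfrac1{200}\int_OL^2\ge\frac1{1600\,E_0|O|}\Big(\int_O\big(E_0-\tfrac12|w(x,0)|^2\big)dx\Big)^2,$$
and $|O|\le1$ gives the claim.

**Step 2: the datum.** The purpose is to iterate Step 1 with shrinking time supports. Start from $(w_0,\omega_0)=(0,0)$ and obtain $(w_k,\omega_k)\in\mathcal Y$, $k\ge1$, by applying the claim with $\delta=2^{-k}T/3$. The $k$-th increment is then supported in $|t|<2^{-k}T/3$, and we require $|\langle w_k(0)-w_{k-1}(0),w_j(0)\rangle|\le2^{-k}$ for $j<k$. Since $|w_k(x,0)|^2\le2E_0$, the norms $\|w_k(0)\|^2$ increase to a finite limit, so $\int_O(E_0-\frac12|w_k(x,0)|^2)\to0$. For $m>k$,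
$$\|w_m(0)-w_k(0)\|^2\le\|w_m(0)\|^2-\|w_k(0)\|^2+2\cdot2^{-k}\to0 .$$
Hence $w_k(\cdot,0)\to u_0$ strongly in $L^2$, and
$$\tfrac12|u_0|^2=E_0\ \text{ a.e. in }O,\qquad u_0=0\ \text{ on }D .\tag{19}$$

For $t\ne0$, $(w_k,\omega_k)(t)$ is eventually constant in $k$, locally uniformly in $t\ne0$. Call the limit $(w,\omega)$. It is bounded, smooth for $t\ne0$, supported in $|t|\le T/6$, and zero on $D$. For $t\ne0$ it satisfies $\operatorname{div}w=0$ and $\partial_tw+\operatorname{div}\omega=0$, and $e(w,\omega)<E_0$ for $x\in O$, because near each such $t$ it coincides with some $(w_k,\omega_k)$. For smooth $\varphi$ the functions $t\mapsto\int w_k\cdot\varphi$ have derivative $\int\omega_k:\nabla\varphi$, so they are Lipschitz uniformly in $k$. They converge at every $t$, at $t=0$ to $\int u_0\cdot\varphi$. So $w$, with $w(0):=u_0$, lies in $C_w([0,T);L^2)$. All $w(t)$, including $u_0$, are divergence-free with mean zero, and $u_0\in L^\infty$.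

**Step 3: branching.** The purpose is to continue from the same $u_0$ with different paths. On $\Omega_\lambda=\{(x,t):0<t<T,\ x\notin D_t^\lambda\}$ apply Proposition 5 with
$$\bar v=\bar u_\lambda+w,\qquad\bar U=\bar U_\lambda+\omega,\qquad G=\nabla\bar q_\lambda,\qquad\bar e=\bar e_\lambda .$$
The linear equations hold on $(0,T)$ by (11) and Step 2, and $\bar v,\bar U$ are bounded, and continuous on $\Omega_\lambda$. The strict inequality holds. For $0<t<T/3$ we have $\bar u_\lambda=0$, $\bar U_\lambda=0$, $D_t^\lambda=D$ and $\bar e_\lambda=E_0$, so it is $e(w,\omega)<E_0$ on $O$. For $t\ge T/3$ we have $w=0$, $\omega=0$, so it is the choice of $C$. On $D_t^\lambda$, that is, outside $\Omega_\lambda$, $w=\omega=0$ and (12) holds, so the result $u_\lambda$ satisfies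
$$u_\lambda=X_\lambda'\quad\text{and}\quad V=u_\lambda\otimes u_\lambda-\tfrac12|u_\lambda|^2\mathrm{Id}\quad\text{there}.$$
In $\Omega_\lambda$, $V=u_\lambda\otimes u_\lambda-\bar e_\lambda\mathrm{Id}$. So (17) holds for $u_\lambda$ with $X=X_\lambda$, $\bar q=\bar q_\lambda$, and $\epsilon=\bar e_\lambda$ on $\Omega_\lambda$, $\epsilon=\frac12|u_\lambda|^2$ elsewhere. Step 2 of Section 7, which uses only (17), (9) and (10), then shows that $u_\lambda$ and $b_\lambda=b_0(\cdot-X_\lambda(t))$ satisfy (1) and (2). By (iii), $u_\lambda=\bar v+z\in C_w([0,T);L^2)$ is divergence-free and mean-zero for every $t$, and $u_\lambda(0)=\bar u_\lambda(0)+w(0)=u_0$, independent of $\lambda$. So $(u_\lambda,b_\lambda)$ is a bounded weak solution with data $(u_0,b_0)$.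

**Step 4: energy and separation.** For a.e. $t$, by (i),
$$\tfrac12\int|u_\lambda|^2=\tfrac12|D|\,|X_\lambda'|^2+(1-|D|)\,\bar e_\lambda=C,$$
and by (19) $\frac12\int|u_0|^2=(1-|D|)E_0=C$. For every $t$, weak lower semicontinuity along times $t_n\to t$ from this full-measure set gives $\frac12\int|u_\lambda(t)|^2\le C$. The magnetic energy $\frac12\int|b_\lambda|^2$ is constant in time. So $E(t)\le E(0)$ for all $t$, with equality for a.e. $t$. For $t\ge2T/3$ the fields $b_\lambda=b_0(\cdot-\lambda(1,0))$ are pairwise different by Step 3 of Section 7. $\blacksquare$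

## 9. Smooth data whose magnetic field vanishes on an open set: proof of Theorem 3

For general data there is no rigid disc to move. Instead we let a stress $R_0$ act inside a ball where $b=0$. A momentum forcing $-\lambda\operatorname{div}R_0$ can be removed there by convex integration, at the price of a rough velocity in the ball. Because of incompressibility the pressure transmits the force instantaneously to the region where $b\ne0$, and $b$ feels it at second order in $t$.

Write $b_0=-\nabla^\perp\psi_0$, $\int\psi_0=0$. Let $\mathcal O$ be the interior of $\{b_0=0\}$, $B$ an open ball with $\bar B\subset\mathcal O$, and $x_0$ a point with $b_0(x_0)\ne0$; then $x_0\notin\bar B$. Let $\mathbb P$ be the Leray projector, the orthogonal projection of $L^2$ onto divergence-free fields. For a mean-zero field $F$ it is $\mathbb PF=\nabla^\perp\eta$ with $\Delta\eta=\nabla^\perp\cdot F$, since $F=\nabla q+\nabla^\perp\eta$ for some $q$.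

**Step 1: a stress in $B$ whose force reaches $x_0$.** We show: *there is $R_0\in C_c^\infty(B;\mathcal S_0)$ with $(\mathbb P\operatorname{div}R_0)(x_0)\cdot\nabla\psi_0(x_0)\ne0$.* Let $R_0=\begin{pmatrix}a&c\\c&-a\end{pmatrix}$. Then
$$\nabla^\perp\cdot\operatorname{div}R_0=-\partial_2(\partial_1a+\partial_2c)+\partial_1(\partial_1c-\partial_2a)=(\partial_1^2-\partial_2^2)c-2\partial_1\partial_2a .$$
Let $g$ be the periodic Green function, $\Delta g=\delta_0-1$, so that $g=\frac1{2\pi}\log|x|+$ smooth near $0$, and $g$ is smooth elsewhere. Then $\mathbb P\operatorname{div}R_0=\nabla^\perp\eta$ with $\eta=g*[(\partial_1^2-\partial_2^2)c-2\partial_1\partial_2a]$. At $x_0$,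
$$\nabla^\perp\eta\cdot\nabla\psi_0=\mu\cdot\nabla\eta,\qquad\mu=(\partial_2\psi_0,-\partial_1\psi_0)(x_0)=b_0(x_0)\ne0 .$$
Put $H=\mu\cdot\nabla g$. Since $x_0\notin\bar B$, integrating by parts twice gives
$$\mu\cdot\nabla\eta(x_0)=\int_B\Big[(\partial_1^2-\partial_2^2)H(x_0-y)\,c(y)-2\,\partial_1\partial_2H(x_0-y)\,a(y)\Big]dy .$$
Suppose this vanishes for all $a,c\in C_c^\infty(B)$. Then $(\partial_1^2-\partial_2^2)H=\partial_1\partial_2H=0$ on the open set $x_0-B$. On $\mathbb T^2\setminus\{0\}$ we have $\Delta H=\mu\cdot\nabla(\Delta g)=\mu\cdot\nabla(-1)=0$, so also $\partial_1^2H=\partial_2^2H=0$ on $x_0-B$, that is, $\nabla^2H=0$ there. Harmonic functions are real-analytic and $\mathbb T^2\setminus\{0\}$ is connected, so $\nabla^2H\equiv0$ on $\mathbb T^2\setminus\{0\}$. But near $0$, writing $x$ and $\mu$ as complex numbers,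
$$H=\frac{\mu\cdot x}{2\pi|x|^2}+\text{smooth}=\frac1{2\pi}\operatorname{Re}\frac\mu x+\text{smooth},\qquad\partial_1^2\operatorname{Re}\frac\mu x=\operatorname{Re}\frac{2\mu}{x^3},$$
which is unbounded. This contradiction proves the claim.

**Step 2: classical solutions with the force $-\lambda\operatorname{div}R_0$.** We show: *there is $\tau>0$ such that for every $\lambda\in[0,1]$ there are divergence-free, mean-zero $(u^\lambda,b^\lambda)\in C([0,\tau];H^4)\cap C^1([0,\tau];H^3)$ with data $(u_0,b_0)$ and*
$$\partial_tu+\operatorname{div}(u\otimes u-b\otimes b)+\nabla P=-\lambda\operatorname{div}R_0,\qquad\partial_tb+u\cdot\nabla b-b\cdot\nabla u=0,\tag{20}$$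
*and $\|u^\lambda\|_{L^\infty}\le K$ uniformly in $\lambda$.*

Let $z^\pm=u\pm b$ and $f=-\lambda\mathbb P\operatorname{div}R_0$. Since $z^\mp\cdot\nabla z^\pm=u\cdot\nabla u-b\cdot\nabla b\pm(u\cdot\nabla b-b\cdot\nabla u)$, the system (20) is
$$\partial_tz^\pm+\mathbb P(z^\mp\cdot\nabla z^\pm)=f .\tag{21}$$
Indeed, half the sum of the two equations (21) is $\partial_tu+\mathbb P\operatorname{div}(u\otimes u-b\otimes b)=-\lambda\mathbb P\operatorname{div}R_0$, which is the first equation of (20) with the gradient $(\mathrm{Id}-\mathbb P)[\operatorname{div}(u\otimes u-b\otimes b)+\lambda\operatorname{div}R_0]=-\nabla P$. Half the difference contains $\mathbb P(u\cdot\nabla b-b\cdot\nabla u)$, and by (4) the field in parentheses is $-\nabla^\perp(b\times u)$, which is divergence-free, so $\mathbb P$ acts trivially.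

Let $P_n$ be the Fourier truncation to $|k|\le n$ and solve the ordinary differential equations
$$\partial_tz_n^\pm+P_n\mathbb P(z_n^\mp\cdot\nabla z_n^\pm)=P_nf,\qquad z_n^\pm(0)=P_nz^\pm(0)$$
in the finite-dimensional space of divergence-free mean-zero trigonometric polynomials with $|k|\le n$. The operator $P_n\mathbb P$ is symmetric, commutes with derivatives and fixes $z_n^\pm$. So for $|\alpha|\le5$ the $L^2$ product with $\partial^\alpha z_n^\pm$ of the $\partial^\alpha$-derivative of the nonlinear term is $\langle\partial^\alpha(z_n^\mp\cdot\nabla z_n^\pm),\partial^\alpha z_n^\pm\rangle$. Expand by Leibniz's rule. The term in which all derivatives fall on $\nabla z_n^\pm$ vanishes, because $\langle z_n^\mp\cdot\nabla\partial^\alpha z_n^\pm,\partial^\alpha z_n^\pm\rangle=0$ by $\operatorname{div}z_n^\mp=0$. The other terms contain $\partial^\beta z_n^\mp\cdot\nabla\partial^{\alpha-\beta}z_n^\pm$ with $1\le|\beta|\le5$. If $|\beta|\le3$, put the first factor in $L^\infty$ (it is in $H^2\subset L^\infty$) and the second, of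 order at most $5$, in $L^2$. If $|\beta|\ge4$, put the first in $L^2$ and the second, of order at most $2$, in $L^\infty$. Hence
$$\big|\langle\partial^\alpha(z_n^\mp\cdot\nabla z_n^\pm),\partial^\alpha z_n^\pm\rangle\big|\le C\|z_n^\mp\|_{H^5}\|z_n^\pm\|_{H^5}^2 .$$
So $Y=\|z_n^+\|_{H^5}^2+\|z_n^-\|_{H^5}^2$ satisfies
$$Y'\le C\big(Y^{3/2}+\|f\|_{H^5}Y^{1/2}\big)\le C_1(1+Y)^{3/2},$$
with $C_1$ independent of $n$ and $\lambda\in[0,1]$. This gives $(1+Y(t))^{-1/2}\ge(1+Y(0))^{-1/2}-\frac12C_1t$, and $Y(0)\le Y_0:=\|z^+(0)\|_{H^5}^2+\|z^-(0)\|_{H^5}^2$. With $\tau=C_1^{-1}(1+Y_0)^{-1/2}$, the ODE solutions exist on $[0,\tau]$ and $1+Y\le4(1+Y_0)$ there. Since $H^2\subset L^\infty$, this also gives the constant $K$.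

The $z_n^\pm$ are bounded in $H^5$, and, since $H^4$ is an algebra, $\partial_tz_n^\pm$ is bounded in $H^4$. The embedding $H^5\subset H^4$ is compact, so by Arzelà–Ascoli a subsequence converges in $C([0,\tau];H^4)$ to some $z^\pm$. Then $z_n^\mp\cdot\nabla z_n^\pm\to z^\mp\cdot\nabla z^\pm$ in $C([0,\tau];H^3)$, and applying $P_n$ does not change the limit, because $P_n\to\mathrm{Id}$ uniformly on compact subsets of $H^3$. Passing to the limit in the time-integrated equation gives (21) and $\partial_tz^\pm\in C([0,\tau];H^3)$. The initial value is $z^\pm(0)$, and divergence and mean are preserved.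

**Step 3: $b^\lambda$ stays zero on $B$.** Since $b_0\not\equiv0$, $\mathcal O\ne\mathbb T^2$. Decrease $\tau$ so that $K\tau<\operatorname{dist}(B,\mathbb T^2\setminus\mathcal O)$. The field $u^\lambda$ is in $C([0,\tau];H^4)\subset C([0,\tau];C^1)$, so it has a flow $\Phi_t$ by homeomorphisms, and by (20)
$$\frac d{dt}\,b^\lambda(\Phi_t(a),t)=(b^\lambda\cdot\nabla u^\lambda)(\Phi_t(a),t).$$
This is a linear ODE for $b^\lambda(\Phi_t(a),t)$, so $b_0(a)=0$ implies $b^\lambda(\Phi_t(a),t)=0$. A point $x=\Phi_t(a)\in B$ with $t\le\tau$ has $|a-x|\le K\tau$, hence $a\in\mathcal O$ and $b^\lambda(x,t)=0$. So $b^\lambda=0$ on $B\times[0,\tau]$.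

**Step 4: removing the force by convex integration.** Apply Proposition 5 on $(0,\tau)$ with $\Omega=B\times(0,\tau)$ and
$$\bar v=u^\lambda,\qquad\bar U=u^\lambda\otimes u^\lambda-\tfrac12|u^\lambda|^2\mathrm{Id}+\lambda R_0,\qquad G=\nabla\big(P^\lambda+\tfrac12|u^\lambda|^2\big)-\operatorname{div}(b^\lambda\otimes b^\lambda),$$
where $P^\lambda$ is the pressure in (20), and with $\bar e\equiv E>\sup e(\bar v,\bar U)$. The linear equation is the first equation of (20). Let $u_\lambda$ be the result and $b_\lambda=b^\lambda$. Outside $\Omega$, $R_0=0$ and $u_\lambda=u^\lambda$, so $V=u_\lambda\otimes u_\lambda-\frac12|u_\lambda|^2\mathrm{Id}$. In $\Omega$, $V=u_\lambda\otimes u_\lambda-E\,\mathrm{Id}$. Hence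
$$\partial_tu_\lambda+\operatorname{div}(u_\lambda\otimes u_\lambda-b_\lambda\otimes b_\lambda)+\nabla P=0$$
for some distribution $P$. The force has disappeared. Since $b_\lambda=0$ on $\Omega$ by Step 3 and $u_\lambda=u^\lambda$ elsewhere, $b_\lambda\times u_\lambda=b^\lambda\times u^\lambda$ a.e., so the induction equation in (20) is (2) for $(u_\lambda,b_\lambda)$. By (iii), $u_\lambda\in C_w([0,\tau);L^2)$, $u_\lambda(0)=u_0$, and $u_\lambda(t)$ is divergence-free with mean zero for every $t$. So $(u_\lambda,b_\lambda)$ is a bounded weak solution on $[0,\tau)$ with data $(u_0,b_0)$.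

**Step 5: the $b_\lambda$ differ.** Let $b_\lambda=-\nabla^\perp\psi_\lambda$, $\int\psi_\lambda=0$. As in (5), $\partial_t\psi_\lambda=-u^\lambda\cdot\nabla\psi_\lambda$. By Step 2, $u^\lambda$ and $\nabla\psi_\lambda$ are in $C^1([0,\tau];H^3)$, and $H^3\subset C^0$, so $\psi_\lambda(x_0,\cdot)\in C^2([0,\tau])$. The functions $\psi_\lambda(\cdot,0)=\psi_0$ and $\partial_t\psi_\lambda(\cdot,0)=-u_0\cdot\nabla\psi_0$ do not depend on $\lambda$. In
$$\partial_t^2\psi_\lambda(x_0,0)=-\partial_tu^\lambda(x_0,0)\cdot\nabla\psi_0(x_0)-u_0(x_0)\cdot\nabla\partial_t\psi_\lambda(x_0,0)$$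
the last term does not depend on $\lambda$ either. Since $\partial_tu^\lambda(0)=-\mathbb P\operatorname{div}(u_0\otimes u_0-b_0\otimes b_0)-\lambda\,\mathbb P\operatorname{div}R_0$,
$$\partial_t^2(\psi_\lambda-\psi_{\lambda'})(x_0,0)=-\partial_t(u^\lambda-u^{\lambda'})(x_0,0)\cdot\nabla\psi_0(x_0)=(\lambda-\lambda')\,(\mathbb P\operatorname{div}R_0)(x_0)\cdot\nabla\psi_0(x_0),$$
which is nonzero for $\lambda\ne\lambda'$ by Step 1. By Taylor's formula, $(\psi_\lambda-\psi_{\lambda'})(x_0,t)$ is a nonzero multiple of $t^2$ plus $o(t^2)$, so $\psi_\lambda(x_0,t)\ne\psi_{\lambda'}(x_0,t)$ for all small $t>0$. Both potentials have mean zero, so $b_\lambda(\cdot,t)\ne b_{\lambda'}(\cdot,t)$ for these $t$. $\blacksquare$
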